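\title{Coleman automorphisms of finite groups with a unique minimal normal subgroup}

\begin{abstract}
An automorphism of a finite group $G$ is a Coleman automorphism if on each Sylow subgroup it agrees with conjugation by some element of $G$. We show that a finite group with a unique minimal normal subgroup can have Coleman automorphisms that are not inner; an example is $(\mathrm{SL}(2,27)\circ Q_8)\rtimes C_3$, of order $235872$. More precisely, the groups of Coleman automorphisms modulo inner automorphisms that arise from groups with a unique minimal normal subgroup are exactly the finite abelian groups. On the other hand, all Coleman automorphisms of such a group are inner if the minimal normal subgroup is nonabelian or if the group has no components.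
\end{abstract}

\section{Introduction}

All groups in this paper are finite. For an element $x$ of a group $G$ let $\operatorname{conj}(x)$ be the inner automorphism $g\mapsto xgx^{-1}$. An automorphism $\sigma$ of $G$ is a \emph{Coleman automorphism} if for every prime $\ell$ and every Sylow $\ell$-subgroup $R$ of $G$ there is an element $x\in G$ with $\sigma|_R=\operatorname{conj}(x)|_R$. The Coleman automorphisms form a group $\operatorname{Aut}_{\mathrm{Col}}(G)$ containing $\operatorname{Inn}(G)$, and we put
\[
\operatorname{Out}_{\mathrm{Col}}(G)=\operatorname{Aut}_{\mathrm{Col}}(G)/\operatorname{Inn}(G).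
\]
A Coleman automorphism is inner locally, one prime at a time. If the same $x$ serves for one Sylow subgroup for each prime, then $\sigma=\operatorname{conj}(x)$, because these Sylow subgroups generate $G$. So $\operatorname{Out}_{\mathrm{Col}}(G)$ measures the failure of the local conjugating elements to fit together.

For a nilpotent group they always fit together. Such a group is the direct product of its Sylow subgroups $R$; the element $x$ chosen for $R$ may be replaced by its component $x_R$ in $R$, and then $\sigma=\operatorname{conj}(\prod_R x_R)$. It is also known that $\operatorname{Out}_{\mathrm{Col}}(G)=1$ when $G$ is simple and when $G$ is quasi-nilpotent (equal to its generalized Fitting subgroup), and by a theorem of Hertweck and Kimmerle $\operatorname{Out}_{\mathrm{Col}}(G)$ is abelian for every $G$. It need not be trivial.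

\begin{example}\label{ex:dihedral}
Let $G=(\langle u\rangle\times\langle v\rangle)\rtimes\langle s\rangle$ be the dihedral group of order $30$, where $u,v,s$ have orders $3,5,2$ and $s$ inverts $u$ and $v$. The map $u\mapsto u^{-1}$, $v\mapsto v$, $s\mapsto s$ preserves the defining relations, so it is an automorphism $\sigma$. It agrees with $\operatorname{conj}(s)$ on $\langle u\rangle$ and with the identity on $\langle v\rangle$ and on $\langle s\rangle$. One Sylow subgroup for each prime suffices (Lemma~\ref{lem:basic}), so $\sigma$ is a Coleman automorphism. An inner automorphism acts on the abelian group $\langle u,v\rangle$ as the identity or as inversion, and $\sigma$ does neither. Hence $\operatorname{Out}_{\mathrm{Col}}(G)\neq1$.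
\end{example}

The automorphism $\sigma$ is a \emph{partial conjugation}: a normal subgroup splits into two commuting factors, and the element $s$ is allowed to act on one factor only. No Sylow subgroup notices, since the factors have coprime orders. Two nontrivial normal subgroups of coprime orders contain two different minimal normal subgroups, so this device is unavailable when any two nontrivial normal subgroups of $G$ intersect nontrivially. One is led to guess a positive answer to the following question, whose source is \cite{MaxSub}.

\begin{quote}
\emph{Let $G$ be a group with a unique minimal normal subgroup. Is $\operatorname{Out}_{\mathrm{Col}}(G)=1$?}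
\end{quote}

The answer is no. In the statement below, $K\circ D$ is the central product in which the two centers are identified (Section~\ref{sec:prelim}).

\begin{theorem}\label{thm:A}
Let $K=\mathrm{SL}(2,27)$, and let $\varphi$ be the automorphism of $K$, of order $3$, induced by $a\mapsto a^3$ on $\mathbb F_{27}$. Let $D=Q_8$, and let $\alpha$ be the automorphism $i\mapsto j\mapsto k\mapsto i$ of $D$, of order $3$. Let $F=K\circ D$ with the centers of order $2$ identified, and let $G=F\rtimes\langle f\rangle$, where $f$ has order $3$ and acts on $K$ as $\varphi$ and on $D$ as $\alpha$. Then $G$, which has order $235872$, has a unique minimal normal subgroup, of order $2$, and $\operatorname{Out}_{\mathrm{Col}}(G)\neq1$.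
\end{theorem}

A unique minimal normal subgroup imposes no restriction at all on the isomorphism type of $\operatorname{Out}_{\mathrm{Col}}(G)$ beyond commutativity.

\begin{theorem}\label{thm:B}
A finite group $A$ is isomorphic to $\operatorname{Out}_{\mathrm{Col}}(G)$ for some finite group $G$ with a unique minimal normal subgroup if and only if $A$ is abelian. If $A\neq1$ is abelian and $p$ is any odd prime with $p\nmid|A|$, then $G$ can be chosen with minimal normal subgroup of order $p$, central in $G$.
\end{theorem}

The guess is nevertheless correct in two large cases. A \emph{component} of $G$ is a subnormal quasisimple subgroup, and $E(G)$ is the subgroup generated by the components.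

\begin{theorem}\label{thm:C}
Let $G$ have a unique minimal normal subgroup $N$. Then $\operatorname{Out}_{\mathrm{Col}}(G)=1$ in each of the following cases:
\begin{enumerate}
\item[(1)] $N$ is nonabelian;
\item[(2)] $N$ is abelian and $E(G)=1$ (for example, $G$ is solvable).
\end{enumerate}
Consequently, if $\operatorname{Out}_{\mathrm{Col}}(G)\neq1$, then $N$ is an elementary abelian $p$-group for some prime $p$, the group $G$ has components, and the center of every component is a nontrivial $p$-group.
\end{theorem}

We prove Theorem~\ref{thm:C} first (Section~\ref{sec:positive}), since it tells us where to look for a counterexample. Section~\ref{sec:partial} adapts the partial conjugation of Example~\ref{ex:dihedral} to two factors glued along a common center of order $p$. A Sylow $p$-subgroup now meets both factors, and the construction survives only if the acting element is invisible on a Sylow $p$-subgroup of the first factor without being inner there. Field automorphisms of special linear groups have this property, and this gives Theorem~\ref{thm:A} (Section~\ref{sec:field}). For Theorem~\ref{thm:B} we must also show that there are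 no further Coleman automorphisms (Section~\ref{sec:realize}). Apart from textbook facts recalled below, we quote three results: the commutativity of $\operatorname{Out}_{\mathrm{Col}}(G)$, a theorem on simple groups from \cite{HK}, and the classical description of the automorphisms of $\mathrm{SL}(N,q)$.

\section{Preliminaries}\label{sec:prelim}

Maps are composed from right to left, so $\operatorname{conj}(x)\operatorname{conj}(y)=\operatorname{conj}(xy)$, and $[x,y]=xyx^{-1}y^{-1}$. An automorphism of a group is \emph{$p$-central} if it fixes some Sylow $p$-subgroup elementwise.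

\subsection*{Automorphisms}

\begin{lemma}\label{lem:basic}
Let $\sigma\in\operatorname{Aut}(G)$.
\begin{enumerate}
\item[(a)] If for each prime $\ell$ there are one Sylow $\ell$-subgroup $R$ and an element $x\in G$ with $\sigma|_R=\operatorname{conj}(x)|_R$, then $\sigma$ is a Coleman automorphism.
\item[(b)] If $\sigma$ is a Coleman automorphism, then $\sigma(M)=M$ for every normal subgroup $M$ of $G$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Every Sylow $\ell$-subgroup has the form $gRg^{-1}$ with $g\in G$, and for $u\in R$,
\[
\sigma(gug^{-1})=\sigma(g)\,xux^{-1}\,\sigma(g)^{-1}=\operatorname{conj}\bigl(\sigma(g)xg^{-1}\bigr)(gug^{-1}).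
\]

(b) The subgroups $M\cap R$, with $R$ running over the Sylow subgroups of $G$, are the Sylow subgroups of $M$, so they generate $M$. If $\sigma|_R=\operatorname{conj}(x)|_R$, then $\sigma(M\cap R)=x(M\cap R)x^{-1}\le M$. Hence $\sigma(M)\le M$, and equality holds by orders.
\end{proof}

Since every $\ell$-subgroup lies in a Sylow $\ell$-subgroup, a Coleman automorphism agrees with an inner automorphism on every subgroup of prime power order. Each of our proofs that an automorphism is inner first makes it trivial on a large normal subgroup and then applies the next lemma.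

\begin{lemma}\label{lem:rigid}
If $\rho\in\operatorname{Aut}(G)$ fixes a normal subgroup $M$ elementwise, then $g^{-1}\rho(g)\in C_G(M)$ for all $g\in G$.
\end{lemma}

\begin{proof}
For $u\in M$ we have $gug^{-1}\in M$, so $gug^{-1}=\rho(gug^{-1})=\rho(g)u\rho(g)^{-1}$.
\end{proof}

\subsection*{Quasisimple groups and the generalized Fitting subgroup}

A group $K$ is \emph{quasisimple} if $K=K'$ and $K/Z(K)$ is simple (necessarily nonabelian). A normal subgroup $M$ of $K$ that is not contained in $Z(K)$ equals $K$: simplicity gives $K=MZ(K)$, and then $K=K'=M'\le M$. We write $O_\ell(G)$ for the largest normal $\ell$-subgroup of $G$; it lies in every Sylow $\ell$-subgroup. The Fitting subgroup $F(G)$, the largest nilpotent normal subgroup, is the product of the $O_\ell(G)$, and $F^*(G)=F(G)E(G)$ is the generalized Fitting subgroup. We use the following textbook facts.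
\begin{enumerate}
\item[(F1)] A minimal normal subgroup is a direct product of isomorphic simple groups; if it is abelian, it is an elementary abelian $p$-group.
\item[(F2)] A normal subgroup of a direct product of nonabelian simple groups is the product of some of the factors.
\item[(F3)] Distinct components of $G$ commute elementwise.
\item[(F4)] $C_G(F^*(G))\le F^*(G)$.
\end{enumerate}

\subsection*{Central products}

Let $X=X_1\cdots X_k$ be a product of subgroups that commute pairwise (elementwise). Each $X_i$ is normal in $X$, and
\begin{equation}\label{eq:comm}
x=x_1\cdots x_k\ (x_i\in X_i)\ \text{acts on } X_i \text{ as } \operatorname{conj}(x_i);\quad\text{hence } Z(X)=Z(X_1)\cdots Z(X_k).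
\end{equation}
Conversely, let $X_1,\dots,X_k$ be groups whose centers have prime order $p$, with chosen generators $z_i\in Z(X_i)$. The \emph{central product} $X_1\circ\dots\circ X_k$ is the quotient of $X_1\times\dots\times X_k$ by the central subgroup
\[
T=\{(z_1^{c_1},\dots,z_k^{c_k}) : c_1+\dots+c_k\equiv0 \pmod p\}.
\]
Since $T\cap X_i=1$, the $X_i$ embed in the quotient as pairwise commuting subgroups, and the $z_i$ become one element. It generates a subgroup $Z$ of order $p$, which is the center by \eqref{eq:comm}, and the quotient by $Z$ is $\prod_i X_i/Z(X_i)$. An automorphism of the direct product that preserves $T$ passes to the central product. This applies to $\beta_1\times\dots\times\beta_k$ when $\beta_i\in\operatorname{Aut}(X_i)$ fixes $z_i$, and to a permutation of the factors when all pairs $(X_i,z_i)$ are copies of one pair; in both cases the induced automorphism fixes $Z$ elementwise.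

\section{Two cases in which Coleman automorphisms are inner}\label{sec:positive}

In both cases of Theorem~\ref{thm:C} there is a normal subgroup that contains its centralizer and is controlled by a single prime $p$. For nonabelian $N$ the prime comes from \cite[Theorem~14]{HK}: \emph{for every nonabelian simple group $S$ there is a prime $p$ dividing $|S|$ such that every $p$-central automorphism of $S$ is inner.}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\sigma$ be a Coleman automorphism. Once a prime $p$ and a Sylow $p$-subgroup $P$ of $G$ are fixed, we may compose $\sigma$ with an inner automorphism and assume $\sigma|_P=\mathrm{id}$. Every nontrivial normal subgroup of $G$ contains $N$.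

(1) The subgroup $C_G(N)$ is normal; if it were nontrivial it would contain $N$, and $N$ would be abelian. So $C_G(N)=1$. By (F1), $N=S_1\times\dots\times S_k$ with all $S_i$ isomorphic to one nonabelian simple group $S$. Let $p$ be the prime provided for $S$ by the quoted theorem. By Lemma~\ref{lem:basic}, $\sigma(N)=N$, and $\sigma$ permutes the $S_i$, which by (F2) are the minimal normal subgroups of $N$. Now $P\cap N$ is a Sylow $p$-subgroup of $N$, so $P\cap S_i$ is a Sylow $p$-subgroup of $S_i$, nontrivial because $p$ divides $|S|$. It is fixed elementwise, so $\sigma(S_i)\cap S_i\neq1$ and $\sigma(S_i)=S_i$. Thus $\sigma|_{S_i}$ is $p$-central, hence equal to $\operatorname{conj}(y_i)$ with $y_i\in S_i$. With $y=y_1\cdots y_k$, the automorphism $\rho=\operatorname{conj}(y)^{-1}\sigma$ is trivial on $N$. Lemma~\ref{lem:rigid} gives $g^{-1}\rho(g)\in C_G(N)=1$ for all $g$, so $\sigma=\operatorname{conj}(y)$.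

(2) Here $N$ is a $p$-group. For a prime $\ell\neq p$ the normal subgroup $O_\ell(G)$ does not contain $N$, so it is trivial. Therefore $F^*(G)=O_p(G)=:D$, and $C_G(D)=Z(D)=:V$ by (F4). Since $D\le P$, the automorphism $\sigma$ is trivial on $D$, so $g^{-1}\sigma(g)\in V$ by Lemma~\ref{lem:rigid}. As $V$ is normal in $G$, also $\delta(g):=\sigma(g)g^{-1}=g\,(g^{-1}\sigma(g))\,g^{-1}$ lies in $V$. Unlike in case (1), this centralizer is not trivial, and we need an averaging argument. Write $V$ additively, with $g\cdot v=gvg^{-1}$. From $\sigma(gh)(gh)^{-1}=\sigma(g)g^{-1}\cdot g\,\sigma(h)h^{-1}g^{-1}$ we get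
\[
\delta(gh)=\delta(g)+g\cdot\delta(h).
\]
Since $\delta$ vanishes on $P$, the value $\delta(t)$ depends only on the coset $tP$. Let $n=|G:P|$ and let $w=\sum_{tP}\delta(t)$. Left multiplication by $g$ permutes the cosets, so $w=\sum_{tP}\delta(gt)=n\,\delta(g)+g\cdot w$. Multiplication by $n$ is a bijection of the $p$-group $V$. Choosing $c\in V$ with $nc=w$, we obtain $\delta(g)=c-g\cdot c$. Multiplicatively, $\sigma(g)g^{-1}=c\,gc^{-1}g^{-1}$, that is, $\sigma=\operatorname{conj}(c)$. (This is the injectivity of the restriction $H^1(G,V)\to H^1(P,V)$.) If $G$ is solvable, then $N$ is abelian and $G$ has no nontrivial perfect subgroup, so $E(G)=1$.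

For the consequence, let $\operatorname{Out}_{\mathrm{Col}}(G)\neq1$. By (1), (2) and (F1), $N$ is an elementary abelian $p$-group and $E(G)\neq1$. Let $K$ be a component, and suppose $Z(K)=1$. The distinct $G$-conjugates of $K$ are nonabelian simple and commute pairwise by (F3). An element common to one of them and the product of the others is central in the former, hence trivial, so they generate their direct product. This is a nontrivial normal subgroup of $G$, so it contains the abelian normal subgroup $N\neq1$, contrary to (F2). Thus $Z(K)\neq1$. Finally $Z(K)\le Z(E(G))$ by (F3), and $Z(E(G))$ is an abelian normal subgroup of $G$, so it lies in $F(G)$, which is $O_p(G)$ as in (2).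
\end{proof}

A counterexample therefore has $F^*(G)=E(G)O_p(G)$ with $E(G)\neq1$, and each component overlaps $O_p(G)$ in its center. A Sylow $p$-subgroup contains all of $O_p(G)$ but only a part of $E(G)$. This gap is what we exploit.

\section{Partial conjugation on a central product}\label{sec:partial}

The two factors $\langle u\rangle$ and $\langle v\rangle$ of Example~\ref{ex:dihedral} are replaced by a product $E$ of quasisimple groups and a $p$-group $D$ with the same center $Z$ of order $p$. For $Z$ to lie in every nontrivial normal subgroup, commutators in $D$ must lead into $Z$; this is the role of the condition $D'=Z$.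

\begin{lemma}\label{lem:minimal}
Let $F\trianglelefteq G$ be a product $F=K_1\cdots K_nD$ of pairwise commuting subgroups, where the $K_i$ are quasisimple, $D$ is a $p$-group, and $Z(K_1)=\dots=Z(K_n)=Z(D)=D'=:Z$ has order $p$. Assume $C_G(F)\le F$. Then $C_G(F)=Z(F)=Z$, and $Z$ is the unique minimal normal subgroup of $G$.
\end{lemma}

\begin{proof}
By \eqref{eq:comm}, $Z(F)=Z$; hence $C_G(F)=Z$, and $Z$ is normal in $G$ of prime order. It remains to show that every normal subgroup $M\neq1$ of $G$ contains $Z$. Put $M_0=M\cap F$. If $M_0=1$, then $[M,F]\le M\cap F=1$, so $M\le C_G(F)\le F$ and $M=M_0=1$, a contradiction. If $1\neq M_0\le Z$, then $M_0=Z$. Otherwise choose $x=k_1\cdots k_nd\in M_0\setminus Z$ with $k_i\in K_i$ and $d\in D$; one of these factors lies outside $Z$.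

If $d\notin Z=Z(D)$, there is $y\in D$ with $[d,y]\neq1$. By \eqref{eq:comm}, $[x,y]=[d,y]$. This element lies in $M_0$ and generates $D'=Z$.

If $k_i\notin Z$, there is $y\in K_i$ with $[k_i,y]\notin Z$, because the nonabelian simple group $K_i/Z$ has trivial center. Again $[x,y]=[k_i,y]$, so $M_0\cap K_i$ is a normal subgroup of $K_i$ not contained in $Z(K_i)$. It equals $K_i$, and $Z\le K_i\le M_0$.
\end{proof}

The group $F$ is quasi-nilpotent, so it has no non-inner Coleman automorphisms of its own. They appear when an abelian group $A$ acts on $F$, and each element of $A$ is then made to act on $E$ alone.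

\begin{proposition}\label{prop:partial}
Let $F=K_1\cdots K_nD$ with $n\ge1$ and $Z$ be as in the first sentence of Lemma~\ref{lem:minimal}, and put $E=K_1\cdots K_n$. Let $A$ be an abelian group of order prime to $p$ acting on $F$ and leaving $E$ and $D$ invariant, and let $G=F\rtimes A$. Assume:
\begin{enumerate}
\item[(a)] $A$ acts faithfully on $D/Z$;
\item[(b)] $A$ centralizes a Sylow $p$-subgroup $P_0$ of $E$;
\item[(c)] no element $a\neq1$ of $A$ acts on $E$ as conjugation by an element of $E$.
\end{enumerate}
Then $Z=C_G(F)$ is central in $G$ and is the unique minimal normal subgroup of $G$. For $a\in A$ the rule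
\[
\sigma_a(edb)=aea^{-1}\,d\,b\qquad(e\in E,\ d\in D,\ b\in A)
\]
defines a Coleman automorphism $\sigma_a$ of $G$, and $a\mapsto\sigma_a$ is a homomorphism that induces an embedding $A\to\operatorname{Out}_{\mathrm{Col}}(G)$.
\end{proposition}

\begin{proof}
\emph{The subgroup $Z$.} An element $ed$ of $F$ acts on $D$ as $\operatorname{conj}(d)$, and $D/Z=D/D'$ is abelian, so $F$ acts trivially on $D/Z$. With (a) this gives
\begin{equation}\label{eq:witness}
x\in F,\ b\in A,\ xb \text{ centralizes } D\ \Longrightarrow\ b=1 .
\end{equation}
In particular $C_G(F)\le F$, and Lemma~\ref{lem:minimal} applies. The normal $p$-subgroup $Z$ of $E$ lies in $P_0$, so $A$ centralizes $Z$ by (b), and $Z\le Z(G)$. An element of $E\cap D$ commutes with both $D$ and $E$, so $E\cap D=Z$.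

\emph{$\sigma_a$ is an automorphism.} If $ed=e'd'$, then $e'=ez$ and $d'=z^{-1}d$ with $z\in E\cap D=Z$, and $ae'a^{-1}d'=aea^{-1}d$ since $a$ centralizes $z$. So $\sigma_a$ is well defined. It is multiplicative on $F$ because $E$ and $D$ commute. For $b\in A$, the relation $ab=ba$ gives
\[
\sigma_a(b\,ed\,b^{-1})=a(beb^{-1})a^{-1}\cdot bdb^{-1}=b\,\sigma_a(ed)\,b^{-1}.
\]
Hence, for $x,x'\in F$ and $b,b'\in A$,
\[
\sigma_a(xb\,x'b')=\sigma_a(x)\,\sigma_a(bx'b^{-1})\,bb'=\sigma_a(x)b\,\sigma_a(x')b'=\sigma_a(xb)\,\sigma_a(x'b').
\]
The definition shows $\sigma_a\sigma_{a'}=\sigma_{aa'}$ and $\sigma_1=\mathrm{id}$, so $\sigma_a$ is bijective and $a\mapsto\sigma_a$ is a homomorphism.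

\emph{$\sigma_a$ is Coleman.} We use Lemma~\ref{lem:basic}(a). For the prime $p$, let $P=P_0D$. Since $P_0\cap D=Z$, we have $|P|=|P_0||D|/p$, which is the $p$-part of $|G|=|E||D||A|/p$ because $p\nmid|A|$. So $P$ is a Sylow $p$-subgroup of $G$, and $\sigma_a|_P=\mathrm{id}$ by (b). For a prime $\ell\neq p$, let $L=EA$. Its index $|G:L|=|F:E|=|D:Z|$ is a power of $p$, so $L$ contains a Sylow $\ell$-subgroup of $G$. On $L$ we have $\sigma_a(eb)=aea^{-1}b=a(eb)a^{-1}$, that is, $\sigma_a|_L=\operatorname{conj}(a)|_L$.

\emph{$\sigma_a$ is not inner for $a\neq1$.} Suppose $\sigma_a=\operatorname{conj}(edb)$. Since $\sigma_a$ is trivial on $D$, \eqref{eq:witness} gives $b=1$. Then $a$ acts on $E$ as $\operatorname{conj}(ed)|_E=\operatorname{conj}(e)|_E$, and $a=1$ by (c).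
\end{proof}

\begin{remark}\label{rem:hyp}
The group $D$ is a witness: if $a$ acted trivially on $D$, then $\sigma_a$ would be $\operatorname{conj}(a)$. An abelian witness $V$ in a direct product $E\times V$ would not do, since $V$ would contain a minimal normal subgroup other than $Z$. Hypothesis (b) is close to necessary. Suppose that (a) holds, that $A$ centralizes $Z$, and that $\sigma_a$ is Coleman. For a Sylow $p$-subgroup $P_0$ of $E$, the map $\sigma_a$ agrees on the $p$-group $P_0D$ with some $\operatorname{conj}(edb)$; then $b=1$ by \eqref{eq:witness}, so $\operatorname{conj}(e^{-1}a)$ is a $p$-central automorphism of $E$. Finally, commutativity of $A$ is what makes $\sigma_a$ a homomorphism on $G$ and makes it agree with $\operatorname{conj}(a)$ on $A$.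
\end{remark}

\section{Field automorphisms and the counterexample}\label{sec:field}

Hypotheses (b) and (c) ask for a quasisimple group with center of order $p$ and a $p$-central automorphism that is not inner. In case (1) of Theorem~\ref{thm:C} we were free to choose a prime for which no such automorphism exists. Now the prime is dictated by the center, and such automorphisms are easy to find.

Let $r$ be a prime, $q=r^m$ and $N\ge2$. Recall that
\[
|\mathrm{SL}(N,q)|=q^{N(N-1)/2}\prod_{i=2}^N(q^i-1),
\]
that the center of $\mathrm{SL}(N,q)$ consists of the scalar matrices $\lambda I$ with $\lambda^N=1$ and has order $\gcd(N,q-1)$, and that $\mathrm{SL}(N,q)$ is quasisimple unless $N=2$ and $q\le3$. The \emph{field automorphism} $\varphi$ applies $a\mapsto a^r$ to each matrix entry. It fixes the subgroup $\mathrm{SL}(N,r)$ elementwise. Let $E_{kl}$ denote the matrix units, and let $U$ be the group of upper unitriangular matrices, a Sylow $r$-subgroup of $\mathrm{SL}(N,q)$. Since $U$ contains $I+aE_{12}$ for all $a\in\mathbb F_q$, the power $\varphi^i$ centralizes $U$ only if $m\mid i$; in particular $\varphi$ has order $m$.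

\begin{lemma}\label{lem:sylow}
Let $p$ be a prime with $r\equiv1\pmod p$ and $p\nmid m$. Then a Sylow $p$-subgroup of $\mathrm{SL}(N,r)$ is a Sylow $p$-subgroup of $\mathrm{SL}(N,r^m)$. In particular $\varphi$ is $p$-central, and it centralizes every normal $p$-subgroup of $\mathrm{SL}(N,r^m)$.
\end{lemma}

\begin{proof}
Put $x=r^i$. Then $x\equiv1\pmod p$, so
\[
\frac{x^m-1}{x-1}=1+x+\dots+x^{m-1}\equiv m\not\equiv0\pmod p .
\]
Thus $(r^m)^i-1$ and $r^i-1$ have the same $p$-part for each $i$. As $p\neq r$, the order formula shows that the two groups have orders with the same $p$-part.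
\end{proof}

\begin{lemma}\label{lem:notinner}
Let $h\in\mathrm{GL}(N,q)$ and $i\in\mathbb Z$. If the automorphism $\operatorname{conj}(h)\varphi^i$ of $\mathrm{SL}(N,q)$ centralizes $U$, then $m\mid i$ and $\operatorname{conj}(h)$ is conjugation by an element of $U$. In particular, $\varphi^i$ is inner only if $m\mid i$.
\end{lemma}

\begin{proof}
For $k<l$ the matrix $I+E_{kl}\in U$ is fixed by $\varphi^i$, hence by $\operatorname{conj}(h)$, so $hE_{kl}=E_{kl}h$. The matrix $hE_{kl}$ has column $k$ of $h$ in column $l$ and zeros elsewhere; the matrix $E_{kl}h$ has row $l$ of $h$ in row $k$ and zeros elsewhere. Equality means that column $k$ and row $l$ of $h$ vanish off the diagonal and that $h_{kk}=h_{ll}$. Letting $k<l$ vary, we find that columns $1,\dots,N-1$ and rows $2,\dots,N$ vanish off the diagonal and that all diagonal entries are equal. So $h=cI+bE_{1N}$, with $c\neq0$ since $h$ is invertible. For $u\in U$ we have $uE_{1N}=E_{1N}=E_{1N}u$, because the first column and the last row of $u$ are those of $I$. Hence $h$ centralizes $U$, then $\varphi^i$ centralizes $U$, and $m\mid i$. Moreover $\operatorname{conj}(h)=\operatorname{conj}(I+c^{-1}bE_{1N})$.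 For the last claim, if $\varphi^i=\operatorname{conj}(k)$, apply the lemma with $h=k^{-1}$.
\end{proof}

With $N=p$ and $r\equiv1\pmod p$, the center of $\mathrm{SL}(p,r^m)$ has order $p$. The smallest parameters with $m>1$ allowed by Lemma~\ref{lem:sylow} are $p=2$, $r=3$, $m=3$, which give $K=\mathrm{SL}(2,27)$. The witness must then be a $2$-group $D$ with $Z(D)=D'$ of order $2$ and an automorphism of order $3$ acting nontrivially on $D/Z(D)$, and $Q_8$ is one.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The group $K$ is quasisimple with center $\{\pm I\}$, and $Z(D)=D'=\{\pm1\}$. Both $\varphi$ and $\alpha$ fix the generator of the center, so the action of $f$ on $F=K\circ D$ is well defined. We have $|K|=27\cdot26\cdot28=19656$, so $|G|=19656\cdot 8\cdot 3/2=235872=2^5\cdot3^4\cdot7\cdot13$. We apply Proposition~\ref{prop:partial} with $p=2$, $n=1$, $E=K$ and $A=\langle f\rangle$.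

(a) The automorphism $\alpha$ permutes the three nontrivial cosets $iZ,jZ,kZ$ of $D/Z$ cyclically, so $\alpha$ and $\alpha^2$ act nontrivially on $D/Z$.

(b) The $2$-part of $|K|$ is $8$, which is also the $2$-part of $|\mathrm{SL}(2,3)|=24$. So a Sylow $2$-subgroup $Q$ of $\mathrm{SL}(2,3)$ is a Sylow $2$-subgroup of $K$, and $\varphi$ centralizes it.

(c) By Lemma~\ref{lem:notinner}, $\varphi$ and $\varphi^2$ are not inner.

Hence $Z$, of order $2$, is the unique minimal normal subgroup of $G$, and $\sigma_f$ is a non-inner Coleman automorphism.
\end{proof}

Concretely, $\sigma_f$ acts as $\varphi$ on $K$ and fixes $D$ and $f$. It is the identity on the Sylow $2$-subgroup $QD$ of order $32$, and it is conjugation by $f$ on the subgroup $K\langle f\rangle$ of index $4$, which accounts for the primes $3$, $7$ and $13$. The argument for case (1) of Theorem~\ref{thm:C} breaks down at its last step: $\sigma_f$ agrees with an inner automorphism of $G$ on $K$, but $C_G(K)$ contains $D$.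

\begin{remark}
In this example $O_{2'}(G)=1$, where $O_{p'}(G)$ denotes the largest normal subgroup of order prime to $p$: a nontrivial normal subgroup contains $Z$ and so has even order. Thus $O_{p'}(G)=1$ does not force $\operatorname{Out}_{\mathrm{Col}}(G)=1$ either.
\end{remark}

\section{Realizing every abelian group}\label{sec:realize}

The ``only if'' part of Theorem~\ref{thm:B} is the theorem of Hertweck and Kimmerle, and for $A=1$ we take $G=C_2$. So let $A=\langle f_1\rangle\times\dots\times\langle f_n\rangle$ with $n\ge1$, where $f_j$ has order $m_j\ge2$, and let $p$ be an odd prime not dividing $|A|$. One field automorphism generates a cyclic group, so we use one component for each cyclic factor of $A$.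

\subsection*{The construction}

Let $r$ be a prime with $r\equiv1\pmod p$. Any prime divisor $r$ of $2^p-1$ will do, since $2$ has order $p$ in $\mathbb F_r^\times$. Put $K_j=\mathrm{SL}(p,r^{m_j})$, with field automorphism $\varphi_j$ of order $m_j$. As $p\ge3$, the group $K_j$ is quasisimple; its center has order $\gcd(p,r^{m_j}-1)=p$ and is centralized by $\varphi_j$ by Lemma~\ref{lem:sylow}.

For the witness we need a faithful action of an arbitrary abelian group on $D/Z(D)$ that is trivial on $Z(D)$, and a permutation action provides it. Let $H$ be a nonabelian group of order $p^3$, for instance the group of upper unitriangular $3\times3$ matrices over $\mathbb F_p$; then $Z(H)=H'$ has order $p$. Let $D$ be the central product of copies $H_c$ of $H$ indexed by $c\in A$, and let $a\in A$ act by permuting the copies, $H_c\to H_{ac}$. By Section~\ref{sec:prelim}, $Z(D)$ has order $p$ and is centralized by $A$, and $D/Z(D)=\prod_{c\in A}H_c/Z(D)$. The derived subgroup $D'$ is the product of the commuting factors' derived subgroups $H_c'$, so $D'=Z(D)$. An element $a\neq1$ maps the nontrivial direct factor $H_1/Z(D)$ to a different one, so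 $A$ acts faithfully on $D/Z(D)$.

Let $F=K_1\circ\dots\circ K_n\circ D$ with all centers identified to $Z$. Let $f_j$ act on $F$ as $\varphi_j$ on $K_j$, trivially on $K_i$ for $i\neq j$, and as above on $D$. These automorphisms fix the centers, commute with one another and satisfy $f_j^{m_j}=1$, so they define an action of $A$ on $F$. Put $G=F\rtimes A$ and $E=K_1\cdots K_n$. The subgroups $K_j$ and $D$ are normal in $G$.

\subsection*{The lower bound}

We check the hypotheses of Proposition~\ref{prop:partial}. Hypothesis (a) was just verified. For (b), let $P_j$ be a Sylow $p$-subgroup of $\mathrm{SL}(p,r)\le K_j$. It is Sylow in $K_j$ by Lemma~\ref{lem:sylow}, since $p\nmid m_j$, and it is centralized by $A$. The product $P_1\cdots P_n$ is the image of a Sylow $p$-subgroup under the surjection $K_1\times\dots\times K_n\to E$, so it is a Sylow $p$-subgroup of $E$. For (c), suppose $a=\prod_jf_j^{c_j}$ acts on $E$ as $\operatorname{conj}(e_1\cdots e_n)$ with $e_j\in K_j$. Restricting to $K_j$ gives $\varphi_j^{c_j}=\operatorname{conj}(e_j)$ by \eqref{eq:comm}, so $m_j\mid c_j$ by Lemma~\ref{lem:notinner}, and $a=1$.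

Thus $Z=C_G(F)$ is the unique minimal normal subgroup of $G$; it has order $p$ and is central; and $\Sigma=\{\sigma_a:a\in A\}$ is a group of Coleman automorphisms whose image in $\operatorname{Out}_{\mathrm{Col}}(G)$ is isomorphic to $A$. It remains to prove $\operatorname{Aut}_{\mathrm{Col}}(G)=\Sigma\operatorname{Inn}(G)$.

\subsection*{Automorphisms centralizing the unitriangular group}

A Coleman automorphism $\tau$ of $G$ preserves $K_j$, but $K_j$ has automorphisms that are not induced by $G$, and these must be excluded. The prime $p$ cannot be expected to do this, since it does not even detect field automorphisms. The defining characteristic $r$ does: every $r$-central automorphism of $K_j$ is inner. We use the classical description of Schreier--van der Waerden, Dieudonn\'e and Steinberg: for $N\ge3$, every automorphism of $\mathrm{SL}(N,q)$ has the form $\operatorname{conj}(h)\,\varphi^i\,\iota^\varepsilon$ with $h\in\mathrm{GL}(N,q)$, $i\in\mathbb Z$ and $\varepsilon\in\{0,1\}$, where $\iota(g)$ is the transpose of $g^{-1}$.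

\begin{lemma}\label{lem:unipotent}
Let $q=r^m$ with $r$ prime, let $N\ge3$, and let $U$ be the group of upper unitriangular matrices in $\mathrm{SL}(N,q)$. Every automorphism $\beta$ of $\mathrm{SL}(N,q)$ centralizing $U$ is conjugation by an element of $U$.
\end{lemma}

\begin{proof}
Write $\beta=\operatorname{conj}(h)\varphi^i\iota^\varepsilon$. If $\varepsilon=0$, Lemma~\ref{lem:notinner} gives the claim. To exclude $\varepsilon=1$ we use an invariant that $\operatorname{conj}(h)$ and $\varphi$ preserve and $\iota$ changes. Let $V=\mathbb F_q^N$ be the column space with standard basis $v_1,\dots,v_N$, and for a subgroup $X$ of $\mathrm{SL}(N,q)$ let $[V,X]$ be the span of the vectors $(g-I)v$ with $g\in X$, $v\in V$. Then $[V,hXh^{-1}]=h[V,X]$, and $[V,\varphi(X)]$ is the image of $[V,X]$ under the semilinear bijection of $V$ that applies $a\mapsto a^r$ to coordinates. So both maps preserve $\dim[V,X]$. Let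
\[
U_1=\Bigl\{I+\sum_{l\ge2}a_lE_{1l}\Bigr\}\le U,\qquad\text{so that}\qquad \iota(U_1)=\Bigl\{I-\sum_{l\ge2}a_lE_{l1}\Bigr\},
\]
the $a_l$ ranging over $\mathbb F_q$. Then $[V,U_1]$ is spanned by $v_1$, while $[V,\iota(U_1)]$ is spanned by $v_2,\dots,v_N$. If $\varepsilon=1$, then $\dim[V,\beta(U_1)]=N-1\ge2$, whereas $\beta(U_1)=U_1$ gives dimension $1$. This is a contradiction.
\end{proof}

The oddness of $p$ is used only to have $N=p\ge3$, here and for the quasisimplicity of $K_j$.

\subsection*{The upper bound}

Let $\tau\in\operatorname{Aut}_{\mathrm{Col}}(G)$. The set $\Gamma=\Sigma\operatorname{Inn}(G)$ is a subgroup of $\operatorname{Aut}_{\mathrm{Col}}(G)$. We multiply $\tau$ on the left by elements of $\Gamma$ to make it trivial first on $E$, then on $F$, and show that the result is the identity. By Lemma~\ref{lem:basic}, every Coleman automorphism preserves $K_j$ and $D$.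

\emph{Step 1: the subgroup $E$.} Fix $j$ and let $U_j$ be the unitriangular subgroup of $K_j$. It is an $r$-group, so $\tau|_{U_j}=\operatorname{conj}(x)|_{U_j}$ for some $x\in G$. By Lemma~\ref{lem:unipotent}, $\operatorname{conj}(x)^{-1}\tau$ restricts to an inner automorphism of $K_j$. Elements of $F$ act on $K_j$ by inner automorphisms and elements of $A$ by powers of $\varphi_j$, so $\operatorname{conj}(x)|_{K_j}$ lies in the group $\operatorname{Inn}(K_j)\langle\varphi_j\rangle$, and so does $\tau|_{K_j}$. Thus $\tau|_{K_j}=\operatorname{conj}(e_j)\varphi_j^{b_j}$ with $e_j\in K_j$ and $b_j\in\mathbb Z$. The element $x$ depends on $j$, but since the $f_j$ act independently on the components, the single element $b=\prod_jf_j^{b_j}$ of $A$ acts as $\varphi_j^{b_j}$ on $K_j$ for every $j$. With $e=e_1\cdots e_n$, the Coleman automorphism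
\[
\tau_1=\sigma_b^{-1}\operatorname{conj}(e)^{-1}\tau
\]
restricts on $K_j$ to $\varphi_j^{-b_j}\operatorname{conj}(e_j)^{-1}\operatorname{conj}(e_j)\varphi_j^{b_j}=\mathrm{id}$. So $\tau_1|_E=\mathrm{id}$.

\emph{Step 2: the subgroup $D$.} As $D$ is a $p$-group, $\tau_1|_D=\operatorname{conj}(e'da)|_D$ with $e'\in E$, $d\in D$, $a\in A$, and $e'$ may be dropped because it centralizes the normal subgroup $D$. Undoing $\operatorname{conj}(da)$ disturbs $E$ by the action of $a^{-1}$, and $\sigma_a$ repairs this without touching $D$. Put
\[
\tau_2=\sigma_a\operatorname{conj}(a)^{-1}\operatorname{conj}(d)^{-1}\tau_1 .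
\]
On $D$ the last three factors compose to the identity, and $\sigma_a$ is trivial. On $E$ both $\tau_1$ and $\operatorname{conj}(d)$ are trivial, and $\sigma_a|_E=\operatorname{conj}(a)|_E$. Hence $\tau_2$ is trivial on $F=ED$.

\emph{Step 3: the subgroup $A$.} By Lemma~\ref{lem:rigid}, $\lambda(c):=c^{-1}\tau_2(c)$ lies in $C_G(F)=Z$ for $c\in A$. Since $Z$ is central in $G$,
\[
cc'\lambda(cc')=\tau_2(c)\tau_2(c')=c\lambda(c)\,c'\lambda(c')=cc'\lambda(c)\lambda(c'),
\]
so $\lambda\colon A\to Z$ is a homomorphism. As $|Z|=p$ does not divide $|A|$, it is trivial. Thus $\tau_2$ is trivial on $F$ and on $A$, so $\tau_2=\mathrm{id}$ and $\tau\in\Gamma$.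

Therefore $\operatorname{Aut}_{\mathrm{Col}}(G)=\Sigma\operatorname{Inn}(G)$, and with the lower bound $\operatorname{Out}_{\mathrm{Col}}(G)\cong A$. This completes the proof of Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{HK}
Hertweck and Kimmerle, \emph{Coleman automorphisms of finite groups}, Math. Z. \textbf{242} (2002).

\bibitem{MaxSub}
\emph{The influence of maximal subgroups on Coleman automorphisms of finite groups}, \texttt{https://publi.math.unideb.hu/load\_doc.php?p=2196\&t=pap}.

\end{thebibliography}
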